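\title{Slabs of infinite total width whose translates do not cover the ball}

\begin{abstract}
A slab is the part of $\mathbb R^d$ between two parallel hyperplanes. Makai and Pach conjectured that, in every dimension, any sequence of slabs of infinite total width can be translated so as to cover the unit ball. We show that this holds for $d\le 2$ and fails for every $d\ge 3$: for each set of positive measure there is a sequence of slabs of infinite total width no translates of which cover it. For every choice of translates we construct a density carried by the uncovered set, by moving the covered mass to nearby uncovered points. A Fourier estimate for integrals over planes and an entropy bound keep the total loss of mass under control.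
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A \emph{slab} in $\mathbb R^d$ is a set $\{x: a\le x\cdot u\le a+w\}$, where $u$ is a unit vector, the \emph{normal}, and $w>0$ is the \emph{width}, the distance between the two bounding hyperplanes. Translating a slab changes $a$ and keeps $u$ (up to sign) and $w$. We are given the normals and widths of a sequence of slabs, we may choose the positions, and we want to cover the closed unit ball $B^d$. The following conjecture of Makai and Pach from 1983 is stated in \cite{dual}.

\begin{quote}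
\textbf{Conjecture.} Let $d$ be any positive integer and let $S_1,S_2,\dots$ be slabs in $\mathbb R^d$ of widths $w_1,w_2,\dots$. If $\sum_i w_i=\infty$, then there are translates $S_i'$ of $S_i$ whose union covers $B^d$.
\end{quote}

We take slabs to be closed. This does not affect the conjecture, because an open slab of width $w$ lies in a closed slab of width $w$ and contains one of width $w/2$.

Two observations make the conjecture plausible. First, parallel slabs of total width $2$ cover the ball when laid side by side. Second, whatever the normals are, the ball can be covered up to a null set. Let $F\subset B^d$ be measurable, and write $|\cdot|$ for Lebesgue measure. A point $x\in F$ lies in $\{a\le x\cdot u\le a+w\}$ exactly for $a$ in an interval of length $w$ inside $[-1-w,1]$, so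
\[
\int_{-1-w}^{1}\bigl|F\cap\{a\le x\cdot u\le a+w\}\bigr|\,da=w\,|F| ,
\]
and some translate covers at least the fraction $w/(2+w)$ of $F$. Placing the slabs one after another in this greedy way leaves, after $N$ steps, an uncovered part of measure at most
\begin{equation}\label{eq:greedy}
|B^d|\prod_{i\le N}\Bigl(1+\frac{w_i}{2}\Bigr)^{-1}\le \frac{|B^d|}{1+\frac12\sum_{i\le N}w_i},
\end{equation}
which tends to $0$. The conjecture asserts that the remaining null set can be removed as well. This is true in the plane and false in higher dimensions.

\begin{theorem}\label{thm:A}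
Let $d\ge 3$ and let $E\subset\mathbb R^d$ be a measurable set of positive Lebesgue measure, for example the unit ball. There is a sequence of slabs in $\mathbb R^d$ with $\sum_i w_i=\infty$ such that no choice of translates covers $E$.
\end{theorem}

\begin{theorem}\label{thm:B}
Consider finitely many slabs in $\mathbb R^d$ with widths $w_i$. If $d=1$ and $\sum w_i\ge 2$, or $d=2$ and $\sum w_i\ge 2+\pi$, then suitable translates of them cover the unit ball of $\mathbb R^d$.
\end{theorem}

If $d\le 2$ and $\sum_{i=1}^\infty w_i=\infty$, we apply Theorem~\ref{thm:B} to finitely many of the slabs with total width at least $2+\pi$ and place the others arbitrarily. So the assertion of the conjecture is true exactly for $d\in\{1,2\}$, and the conjecture, which is made for all $d$, is false. Theorem~\ref{thm:B} also has no analogue in higher dimensions.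

\begin{corollary}\label{cor:C}
For $d\ge3$ there is no constant $C_d$ such that every finite family of slabs of total width at least $C_d$ can be translated to cover $B^d$.
\end{corollary}

\begin{proof}
Otherwise finitely many slabs of the sequence given by Theorem~\ref{thm:A} for $E=B^d$ would have total width at least $C_d$, and translates of them would cover $B^d$.
\end{proof}

Theorem~\ref{thm:B} is proved in Section~\ref{sec:chain}. Section~\ref{sec:model} shows the idea behind Theorem~\ref{thm:A} in a model computation, and Sections~\ref{sec:reduction}--\ref{sec:end} contain the proof.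

\section{Covering along a chain of normals}\label{sec:chain}

Slabs with nearly equal normals can be laid almost side by side. Inside the unit ball the functions $x\cdot u$ and $x\cdot u'$ differ by at most $|u-u'|$, so an overlap of that size closes the gap between consecutive slabs.

\begin{lemma}\label{lem:chain}
Let $S_1,\dots,S_N$ be slabs in $\mathbb R^d$ with normals $u_i$ and widths $w_i$. If $\sum_{i=1}^N w_i\ge 2+\sum_{i=1}^{N-1}|u_{i+1}-u_i|$, then suitable translates cover $B^d$.
\end{lemma}

\begin{proof}
Put $t_1=-1$, $t_{i+1}=t_i+w_i-|u_{i+1}-u_i|$ and $S_i'=\{t_i\le x\cdot u_i\le t_i+w_i\}$. By hypothesis $t_N+w_N=-1+\sum w_i-\sum|u_{i+1}-u_i|\ge 1$. Let $|x|\le1$. Since $x\cdot u_N\le 1\le t_N+w_N$, there is a least $i$ with $x\cdot u_i\le t_i+w_i$. If $i=1$, then $x\cdot u_1\ge-1=t_1$. If $i>1$, then by minimality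
\[
x\cdot u_i\ge x\cdot u_{i-1}-|u_i-u_{i-1}|>t_{i-1}+w_{i-1}-|u_i-u_{i-1}|=t_i .
\]
In both cases $x\in S_i'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We are free to choose the sign of each normal and the order of the slabs. For $d=1$ take all normals equal to $1$; then $\sum|u_{i+1}-u_i|=0$. For $d=2$ write $u_i=(\cos\alpha_i,\sin\alpha_i)$ with $0\le\alpha_1\le\dots\le\alpha_N<\pi$. A chord of the unit circle is no longer than its arc, so $\sum|u_{i+1}-u_i|\le\alpha_N-\alpha_1<\pi$. Lemma~\ref{lem:chain} applies in both cases.
\end{proof}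

In the plane all directions lie on one arc of length $\pi$. On $S^2$ there is no such bound. Take the $n=m^2$ points of the upper hemisphere above $(\frac{i}{2m},\frac{j}{2m})$, $1\le i,j\le m$. Any two of them are at distance at least $\frac1{2m}$, also after a change of sign, since their third coordinates are at least $1/\sqrt2$. Every chain through all of them has length at least $(n-1)/(2\sqrt n)$, so for these normals the lemma asks for a total width that grows with $n$.

\section{Moving the mass out of the way: a model}\label{sec:model}

To prove that a set $E$ is not covered, we look for a function $\rho\ge0$ with $\int\rho>0$ that vanishes outside $E$ and on all the slabs placed so far. Volume itself is not enough: by \eqref{eq:greedy} the uncovered volume may tend to $0$, so if $\int\rho$ is to stay bounded below, $\rho$ must be allowed to grow. The slabs will come in \emph{stages}; a stage consists of $n$ slabs of width $\varepsilon/n$, with $\varepsilon$ small and $n$ very large.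

\begin{example}\label{ex:model}
Let $Q=[0,1]^3$, $\rho=\mathbf 1_Q$, $0<\varepsilon<1$, and let one stage consist of the evenly spread slabs $\{k/n\le x_1\le (k+\varepsilon)/n\}$, $0\le k<n$. Let $U$ be the complement of their union. Deleting the covered mass leaves $1-\varepsilon$, and over many stages with $\sum\varepsilon_k=\infty$ such losses are fatal, since $\prod(1-\varepsilon_k)=0$. Instead we put the deleted mass back on the neighboring gaps and set
\[
\tilde\rho=(1+\varepsilon)\,\mathbf 1_{Q\cap U}.
\]
Three quantities describe the outcome.

\emph{Mass.} $\int\tilde\rho=(1+\varepsilon)(1-\varepsilon)=1-\varepsilon^2$. The first-order loss has cancelled, and $\prod(1-\varepsilon_k^2)>0$ is compatible with $\sum\varepsilon_k=\infty$.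

\emph{Entropy.} $\int\tilde\rho\log\tilde\rho=(1-\varepsilon^2)\log(1+\varepsilon)\le\varepsilon$, while $\int\rho\log\rho=0$. The increase is at most the mass that was moved.

\emph{Integrals over planes.} These determine how much mass a thin slab of the next stage can catch. A plane $x_1=s$ inside a gap now carries $1+\varepsilon$ instead of $1$. Let $\Pi$ be a plane with unit normal $v\ne\pm e_1$ and let $K=\Pi\cap Q$. Let $\ell(s)\le\sqrt2$ be the length of $K\cap\{x_1=s\}$. As $K$ is convex, $\ell$ first increases and then decreases, so its total variation is at most $2\sqrt2$. The lines $\Pi\cap\{x_1=s\}$ and $\Pi\cap\{x_1=s'\}$ are at distance $|s-s'|/|v\times e_1|$. Hence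
\[
\int_\Pi\tilde\rho-(1-\varepsilon^2)\operatorname{area}(K)=\frac1{|v\times e_1|}\int_0^1\ell(s)\,p(s)\,ds ,
\]
where $p$ equals $(1+\varepsilon)-(1-\varepsilon^2)$ on the gaps and $-(1-\varepsilon^2)$ on the slabs. The function $p$ has mean zero on each interval $[k/n,(k+1)/n]$ and $|p|\le2$, so that interval contributes at most $2/n$ times the oscillation of $\ell$ on it. The right side is therefore at most $4\sqrt2/(n|v\times e_1|)$ in absolute value.
\end{example}

The last computation is the heart of the matter. The density has increased by the factor $1+\varepsilon$, but for large $n$ only planes almost perpendicular to $e_1$ notice. A slab with a typical normal catches essentially no more mass than it did before. If this persists, every stage moves mass of order $\varepsilon$, the entropy grows at most linearly in the total width used, and the mass survives.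

In the real problem we choose the normals and widths and an opponent chooses the positions. Four things change.
\begin{enumerate}
\item[(i)] Parallel slabs would be stacked into a single slab of width $\varepsilon$, whose mass has no gaps nearby to move to. We therefore take normals spread over the sphere. Then any two slabs meet in a thin prism, whatever their positions (Section~\ref{sec:overlap}). The constant $\varepsilon$ in the factor $1+\varepsilon$ is replaced by $g_r(x)$, the number of slabs through a point, averaged over the ball of radius $r$ about $x$.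
\item[(ii)] After the first stage $\rho$ is no longer constant, and it depends on the earlier positions. We round the positions to a grid, so that only finitely many $\rho$ can occur (Section~\ref{sec:reduction}), and choose $r$ so small that all of them are nearly constant at scale $r$ in the $L^2$ sense.
\item[(iii)] The explicit computation of plane integrals is replaced by a Fourier estimate: a function with bounded $L^2$ norm and almost no low frequencies has small plane integrals in most directions (Section~\ref{sec:fourier}).
\item[(iv)] The opponent can make $g_r$ large on a small set, and the error terms are proportional to powers of $\sup\rho$. We truncate the density at a level $\Lambda$. The mass cut off sat at density above $\Lambda$, so each unit of it accounted for entropy at least $\log\Lambda$, and the entropy bound limits how much is cut off (Sections~\ref{sec:stage} and~\ref{sec:end}).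
\end{enumerate}

\section{Reduction to finitely many positions in $\mathbb R^3$}\label{sec:reduction}

It suffices to prove Theorem~\ref{thm:A} for $d=3$. Let $E\subset\mathbb R^d$ have positive measure. Passing to a subset only makes the claim stronger, and by inner regularity of Lebesgue measure we may assume that $E$ is compact. By Fubini's theorem some slice $E_y=\{x\in\mathbb R^3:(x,y)\in E\}$, $y\in\mathbb R^{d-3}$, has positive measure in $\mathbb R^3$. Suppose no translates of the slabs $S_i\subset\mathbb R^3$ cover $E_y$. The slabs $S_i\times\mathbb R^{d-3}$ have the same widths, and their translates meet $\mathbb R^3\times\{y\}$ in translates of $S_i$, so they do not cover $E$.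

From now on $d=3$ and $B=B^3$; $rB$ is the closed ball of radius $r$ about $0$. Some ball of radius $1$ meets $E$ in positive measure, and the problem is invariant under translation of $E$. So we assume that
\[
E\subset B \text{ is compact},\qquad m_0:=|E|>0 .
\]

For a unit vector $u$ and $\delta>0$ let $\mathcal G(u,\delta)$ be the family consisting of the empty set and of those slabs
\[
\{t\le x\cdot u\le t+3\delta\},\qquad t\in\delta\mathbb Z,
\]
that meet $B$. This family is finite. The next lemma replaces a continuum of positions by these finitely many, at the cost of a factor $3$ in the width, and it reduces an infinite covering to finite ones.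

\begin{lemma}\label{lem:grid}
Let $S_1,S_2,\dots$ be slabs with normals $u_i$ and widths $\delta_i$. Suppose that for every choice of sets $G_i\in\mathcal G(u_i,\delta_i)$ and every $N$ the union $G_1\cup\dots\cup G_N$ does not contain $E$. Then no translates of the $S_i$ cover $E$.
\end{lemma}

\begin{proof}
Let $S_i'=\{a\le x\cdot u_i\le a+\delta_i\}$ be a translate and put $t=\delta_i(\lfloor a/\delta_i\rfloor-1)$. From $t+\delta_i\le a<t+2\delta_i$ we get $t<a$ and $a+\delta_i<t+3\delta_i$, so $S_i'$ lies in the interior of $\{t\le x\cdot u_i\le t+3\delta_i\}$. Let $G_i$ be this slab if it meets $B$ and $G_i=\emptyset$ otherwise. In both cases $S_i'\cap B\subset\operatorname{int}G_i$. The sets $K_N=E\setminus\bigcup_{i\le N}\operatorname{int}G_i$ are compact, decreasing and, by hypothesis, nonempty. A point of $\bigcap_N K_N$ lies in $E$ and in none of the $S_i'$.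
\end{proof}

\section{The slab density and a Fourier estimate}\label{sec:fourier}

Let $\sigma$ be the uniform probability measure on $S^2$. For a bounded measurable $f:\mathbb R^3\to\mathbb R$ of compact support and $u\in S^2$ define the \emph{slab density}
\[
Mf(u)=\sup_{a<b}\ \frac1{b-a}\Bigl|\int_{\{a\le x\cdot u\le b\}}f\,dx\Bigr| ,\qquad P(f)=\int_{S^2}Mf\,d\sigma .
\]
Thus a slab of width $w$ and normal $u$ carries $f$-mass at most $w\,Mf(u)$, wherever it is placed, and $P(f)$ is the average of this rate over all directions. For fixed $a<b$ the integral is continuous in $u$ by dominated convergence, because the indicator of the slab converges off the two boundary planes. So $Mf$ is a supremum of continuous functions and hence Borel. From the definition,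
\begin{equation}\label{eq:Pprops}
P(f_1+f_2)\le P(f_1)+P(f_2),\qquad P(cf)=|c|P(f),\qquad 0\le f_1\le f_2\ \Rightarrow\ P(f_1)\le P(f_2).
\end{equation}
If $f$ vanishes outside $B$, then $Mf\le\pi\|f\|_\infty$, since plane sections of $B$ have area at most $\pi$.

This trivial bound is too weak, as $\|\rho\|_\infty$ will be large. We use the Fourier transform $\hat f(\xi)=\int f(x)e^{-ix\cdot\xi}dx$, for which $|\hat f|\le\|f\|_1$ and $\|\hat f\|_2=(2\pi)^{3/2}\|f\|_2$ (Plancherel's theorem in $\mathbb R^3$). We also use the inversion theorem on the line: if $F$ and $\hat F$ are integrable on $\mathbb R$, then $F(t)=\frac1{2\pi}\int\hat F(\tau)e^{i\tau t}d\tau$ for almost every $t$.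

\begin{lemma}\label{lem:fourier}
For every bounded measurable $f$ of compact support in $\mathbb R^3$ and every $T>0$,
\[
P(f)\le T\sup_{|\xi|\le T}|\hat f(\xi)|+2\,T^{-1/2}\|f\|_2 .
\]
\end{lemma}

\begin{proof}
Fix $u$ and let $F(t)$ be the integral of $f$ over the plane $x\cdot u=t$ with respect to area; this is the Radon transform of $f$. By Fubini's theorem $F\in L^1(\mathbb R)$, the integral of $f$ over $\{a\le x\cdot u\le b\}$ is $\int_a^bF\,dt$, and $\hat F(\tau)=\int f(x)e^{-i\tau x\cdot u}dx=\hat f(\tau u)$. If $\tau\mapsto\hat f(\tau u)$ is integrable, inversion bounds $|F|$ almost everywhere, and therefore every average of $F$ over an interval: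
\[
Mf(u)\le\frac1{2\pi}\int_{\mathbb R}|\hat f(\tau u)|\,d\tau .
\]
If the right side is infinite there is nothing to prove. Integrate over $u$. By the symmetry $u\mapsto-u$ and polar coordinates $d\xi=4\pi\tau^2\,d\tau\,d\sigma(u)$,
\[
P(f)\le\frac1{2\pi}\cdot2\int_{S^2}\int_0^\infty|\hat f(\tau u)|\,d\tau\,d\sigma(u)=\frac1{4\pi^2}\int_{\mathbb R^3}\frac{|\hat f(\xi)|}{|\xi|^{2}}\,d\xi .
\]
Since $\int_{|\xi|\le T}|\xi|^{-2}d\xi=4\pi T$, the region $|\xi|\le T$ contributes at most $\frac T\pi\sup_{|\xi|\le T}|\hat f|$. Since $\int_{|\xi|>T}|\xi|^{-4}d\xi=4\pi/T$, the Cauchy--Schwarz inequality and Plancherel's theorem bound the contribution of $|\xi|>T$ by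
\[
\frac1{4\pi^2}(2\pi)^{3/2}\|f\|_2\Bigl(\frac{4\pi}{T}\Bigr)^{1/2}=\sqrt2\,T^{-1/2}\|f\|_2 .\qedhere
\]
\end{proof}

\begin{remark}\label{rem:plane1}
In $\mathbb R^d$ the weight $|\xi|^{-2}$ becomes $|\xi|^{-(d-1)}$, which is square integrable at infinity only if $2(d-1)>d$, that is, $d\ge3$. In the plane the lemma fails. With $T=1$ it gives $P(f)\le\|f\|_1+2\|f\|_2$. In $\mathbb R^2$ let $0<b<1$, $a=b^{e}$, and let $f(x)=|x|^{-1}/\log(1/|x|)$ for $a\le|x|\le b$ and $f=0$ elsewhere. Each line through $0$ carries $2\bigl(\log\log\frac1a-\log\log\frac1b\bigr)=2$, and the integral over a parallel line depends continuously on its offset, so $Mf\ge2$ in every direction. But $\|f\|_2^2\le 2\pi/\log(1/b)$ and $\|f\|_1\le\sqrt\pi\,b\,\|f\|_2$ tend to $0$ with $b$.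
\end{remark}

\section{Slabs with well-spread normals}\label{sec:overlap}

Two slabs of width $w$ with nonparallel normals $u,v$ meet in an infinite prism with axis $u\times v$. Its cross-section in the plane spanned by $u,v$ is the preimage of a $w\times w$ square under $x\mapsto(x\cdot u,x\cdot v)$, a linear map whose determinant has absolute value $|u\times v|$. So the cross-section has area $w^2/|u\times v|$, and the prism meets a ball of radius $R$ in volume at most $2Rw^2/|u\times v|$, for all positions of the two slabs. This leads to the condition
\begin{equation}\label{eq:spread}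
\sum_{i\ne j}\frac1{|u_i\times u_j|}\le7n^2
\end{equation}
on unit vectors $u_1,\dots,u_n$, the sum being over ordered pairs. In particular no two of the $u_i$ are parallel. We shall see in Section~\ref{sec:stage} that random vectors are likely to satisfy \eqref{eq:spread}.

For $r\in(0,1]$ let $\varphi_r=\mathbf 1_{rB}/|rB|$, so that $(\psi*\varphi_r)(x)=\int\psi(x-y)\varphi_r(y)\,dy$ is the average of $\psi$ over the ball of radius $r$ about $x$. For $\psi\in L^2(\mathbb R^3)$ put
\[
\omega_\psi(r)=\sup_{|y|\le r}\|\psi(\cdot-y)-\psi\|_2 .
\]
Translation is continuous in $L^2$, so $\omega_\psi(r)\to0$ as $r\to0$. Minkowski's integral inequality gives $\|\psi*\varphi_r\|_2\le\|\psi\|_2$ and $\|\psi*\varphi_r-\psi\|_2\le\omega_\psi(r)$.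

\begin{lemma}\label{lem:overlap}
Let $\varepsilon,r\in(0,1]$, let $u_1,\dots,u_n$ satisfy \eqref{eq:spread}, and suppose $w:=\varepsilon/n\le r\varepsilon/3$. Let each of $S_1,\dots,S_n$ be either empty or a slab of width $w$ with normal $u_i$. Put
\[
g=\sum_{i=1}^n\mathbf 1_{S_i},\qquad g_r=g*\varphi_r,\qquad h=(g-1)^+\,\mathbf 1_B .
\]
Then:
\begin{enumerate}
\item[(a)] $\|g\|_{L^2(2B)}\le7$ and $\|g_r\|_{L^2(B)}\le7$;
\item[(b)] $\int_Bg\,g_r\le15\varepsilon^2$ and $\int_Bg_r^2\le15\varepsilon^2$;
\item[(c)] $\|h\|_1\le7\varepsilon^2$ and $P(h)\le15\varepsilon^{4/3}$;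
\item[(d)] $\bigl|\int\psi\,(g_r-g)\bigr|\le7\,\omega_\psi(r)$ for every bounded measurable $\psi:\mathbb R^3\to\mathbb C$ vanishing outside $B$.
\end{enumerate}
\end{lemma}

Here $g$ counts the slabs through a point and $h$ counts the excess covering. Part (b) says that the region where mass is removed and the weight with which it is restored are nearly uncorrelated. Part (d) says that a function that is almost constant at scale $r$ cannot tell $g$ from $g_r$.

\begin{proof}
By \eqref{eq:spread} and $nw=\varepsilon$, for all shifts $y,y'$ and $R\in\{1,2\}$,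
\begin{equation}\label{eq:offdiag}
\sum_{i\ne j}\bigl|RB\cap(S_i+y)\cap(S_j+y')\bigr|\le 2Rw^2\cdot7n^2=14R\,\varepsilon^2 .
\end{equation}

(a) Expand $g^2$. The diagonal terms give $\sum_i|2B\cap S_i|\le4\pi nw=4\pi\varepsilon$ and the others at most $28\varepsilon^2$, so $\|g\|^2_{L^2(2B)}\le4\pi+28<49$. As $r\le1$, on $B$ we have $g_r=(g\mathbf 1_{2B})*\varphi_r$, and the second bound follows from the first.

(b) Let $\chi_i=\mathbf 1_{S_i}*\varphi_r=\int\mathbf 1_{S_i+y}\,\varphi_r(y)\,dy$, so that $g_r=\sum_i\chi_i$. The sums $\sum_{i\ne j}\int_B\mathbf 1_{S_i}\chi_j$ and $\sum_{i\ne j}\int_B\chi_i\chi_j$ are averages over shifts of the left side of \eqref{eq:offdiag} with $R=1$, so each is at most $14\varepsilon^2$. For the diagonal terms, a slab of width $w$ occupies at most the fraction $\pi r^2w/(\frac43\pi r^3)=\frac{3w}{4r}$ of a ball of radius $r$, so $\chi_i\le\frac{3w}{4r}$. Also $\int_B\mathbf 1_{S_i}\le\pi w$, and $\int_B\chi_i\le\pi w$ as an average of the volumes $|B\cap(S_i+y)|$. So in both integrals the diagonal contributes at most $n\cdot\frac{3w}{4r}\cdot\pi w\le3\varepsilon w/r\le\varepsilon^2$.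

(c) For an integer $k\ge0$ we have $(k-1)^+\le\binom k2$ and $((k-1)^+)^2\le k(k-1)=2\binom k2$: for $k\le1$ all these numbers vanish, and for $k\ge2$ divide by $k-1$. Since $\binom g2=\sum_{i<j}\mathbf 1_{S_i\cap S_j}$, \eqref{eq:offdiag} gives $\int_B\binom g2\le7\varepsilon^2$. Hence $\|h\|_1\le7\varepsilon^2$ and $\|h\|_2\le\sqrt{14}\,\varepsilon$. Lemma~\ref{lem:fourier} with $|\hat h|\le\|h\|_1$ gives $P(h)\le 7T\varepsilon^2+2\sqrt{14}\,T^{-1/2}\varepsilon$. The choice $T=\varepsilon^{-2/3}$ balances the two powers and yields $(7+2\sqrt{14})\varepsilon^{4/3}\le15\varepsilon^{4/3}$.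

(d) Since $\varphi_r$ is even, Fubini's theorem gives $\int\psi\,g_r=\int(\psi*\varphi_r)\,g$, so $\int\psi(g_r-g)=\int(\psi*\varphi_r-\psi)\,g$. The function $\psi*\varphi_r-\psi$ vanishes outside $2B$. Apply the Cauchy--Schwarz inequality and (a).
\end{proof}

The exponent $4/3$ arises in (c). All that matters later is that it exceeds $1$.

\begin{remark}\label{rem:plane2}
Condition \eqref{eq:spread} is the second place where the dimension enters: in the plane it cannot hold with any constant in place of $7$. Let $0\le\alpha_1<\dots<\alpha_n<\pi$ be the angles of the normals. For each $k$ the sum $\sum_{i\le n-k}(\alpha_{i+k}-\alpha_i)$ telescopes to at most $k\pi$, so $\sum_{i\le n-k}(\alpha_{i+k}-\alpha_i)^{-1}\ge(n-k)^2/(k\pi)$ by the Cauchy--Schwarz inequality. Since $\sin\theta\le\theta$, summing over $k\le n/2$ gives $\sum_{i<j}1/\sin(\alpha_j-\alpha_i)\ge\frac{n^2}{4\pi}\sum_{k\le n/2}\frac1k$.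
\end{remark}

\section{One stage}\label{sec:stage}

Let $\Lambda\ge1$. A Borel function $\rho$ on $\mathbb R^3$ is \emph{$\Lambda$-admissible} if it vanishes outside $E$ and takes values in $\{0\}\cup[1,\Lambda]$. Its mass and entropy are
\[
m(\rho)=\int\rho,\qquad \Phi(\rho)=\int\rho\log\rho\qquad(0\log0=0).
\]
The requirement $\rho\ge1$ on $\{\rho\ne0\}$ makes $\log\rho\ge0$ there. So $\Phi(\rho)\ge0$, and an upper bound for a density may be multiplied by $\log\rho$.

\begin{proposition}\label{prop:stage}
Let $\Lambda\ge1$, $\varepsilon\in(0,1]$, and let $\mathcal F$ be a finite family of $\Lambda$-admissible functions. There are $r\in(0,1]$, an integer $n\ge1$ and unit vectors $u_1,\dots,u_n$ with the following property. Let $\rho\in\mathcal F$, let each of $S_1,\dots,S_n$ be empty or a slab of width $w=\varepsilon/n$ with normal $u_i$, let $g,g_r$ be as in Lemma~\ref{lem:overlap}, and put $U=\{g=0\}$,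
\[
\tilde\rho=\rho\,\mathbf 1_U\,(1+g_r),\qquad \rho'=\min(\tilde\rho,\Lambda),\qquad L=\int(\tilde\rho-\Lambda)^+ .
\]
Then $\rho'$ is $\Lambda$-admissible, it vanishes on $S_1\cup\dots\cup S_n$ and wherever $\rho$ vanishes, and
\begin{align}
P(\rho')&\le P(\rho)+16\Lambda\varepsilon^{4/3},\label{eq:P}\\
m(\rho')&\ge m(\rho)-16\Lambda\varepsilon^{4/3}-L,\label{eq:m}\\
\Phi(\rho')+L\log\Lambda&\le\Phi(\rho)+\varepsilon\,(P(\rho)+1)+24\Lambda^2\varepsilon^{4/3}.\label{eq:Phi}
\end{align}
\end{proposition}

The numbers $r,n$ and the normals depend only on $\mathcal F,\Lambda,\varepsilon$; they are fixed before $\rho$ and the positions of the slabs are known. To preserve mass exactly in Example~\ref{ex:model} one would use the factor $1/(1-\varepsilon)$. The factor $1+g_r$ is its first-order version; it is defined also where $g_r\ge1$ and is linear in $g$, so that Lemma~\ref{lem:overlap} applies directly. The truncation cannot be avoided by a pointwise bound on $g_r$. If all slabs are centered at the origin, each occupies at least the fraction $\pi(r^2-w^2/4)w/(\frac43\pi r^3)\ge\frac{9w}{16r}$ of $rB$, so $g_r(0)\ge\frac{9\varepsilon}{16r}$,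 and $r$ is chosen after $\varepsilon$.

\begin{proof}
\emph{Choice of $T$ and $r$.} The first-order change of the density is $f=\rho\,(g_r-g)$, the analogue of the oscillating function $p$ in Example~\ref{ex:model}. Its $L^2$ norm is not small, only bounded by $14\Lambda$, so Lemma~\ref{lem:fourier} must be applied to it with a large $T$; the frequencies below $T$ are then made small by the choice of $r$. Choose $T\ge1$ with
\begin{equation}\label{eq:T}
28\Lambda\,T^{-1/2}\le\tfrac12\varepsilon^{4/3}.
\end{equation}
Then choose $r\in(0,1]$ such that for every $\rho\in\mathcal F$, with $\eta=\rho\log\rho$,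
\begin{equation}\label{eq:r}
7T\bigl(\omega_\rho(r)+Tr\|\rho\|_2\bigr)\le\tfrac12\varepsilon^{4/3},\qquad 7\,\omega_\eta(r)\le\varepsilon^{4/3}.
\end{equation}
This is possible because $\mathcal F$ is finite and the left sides tend to $0$ with $r$.

\emph{Choice of $n$ and the normals.} We want $w=\varepsilon/n\le r\varepsilon/3$, condition \eqref{eq:spread}, and
\begin{equation}\label{eq:typical}
\frac1n\sum_{i=1}^nM\rho(u_i)\le P(\rho)+1\qquad\text{for all }\rho\in\mathcal F,
\end{equation}
which says that the normals are not, on average, directions in which some $\rho$ is concentrated. Take $u_1,\dots,u_n$ independent with distribution $\sigma$. The angle $\theta$ between $u_i$ and $u_j$ has density $\frac12\sin\theta$ on $[0,\pi]$ and $|u_i\times u_j|=\sin\theta$, so $\mathbb E\,|u_i\times u_j|^{-1}=\pi/2$. By Markov's inequality \eqref{eq:spread} fails with probability at most $\frac{\pi}{2}n^2/(7n^2)=\pi/14<1/4$. For each $\rho$ the variables $M\rho(u_i)$ are independent, have mean $P(\rho)$ and lie in $[0,\pi\Lambda]$. By Chebyshev's inequality \eqref{eq:typical} fails with probability at most $|\mathcal F|\pi^2\Lambda^2/n$,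 where $|\mathcal F|$ is the number of elements of $\mathcal F$. For $n\ge3/r$ large enough this is below $1/4$, and some choice of normals satisfies both conditions.

Now fix $\rho\in\mathcal F$ and $S_1,\dots,S_n$. Lemma~\ref{lem:overlap} applies, and $h$ has the meaning given there. Where $\tilde\rho\ne0$ we have $\tilde\rho\ge\rho\ge1$, and $\Lambda\ge1$, so $\rho'$ takes values in $\{0\}\cup[1,\Lambda]$. It is Borel since $g_r$ is continuous, and it vanishes where $\rho$ or $\mathbf 1_U$ does.

\emph{The first-order term.} Let $\psi_\xi(x)=\rho(x)e^{-ix\cdot\xi}$, so that $\hat f(\xi)=\int\psi_\xi\,(g_r-g)$. We have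
\[
|\psi_\xi(x-y)-\psi_\xi(x)|=|\rho(x-y)e^{iy\cdot\xi}-\rho(x)|\le|\rho(x-y)-\rho(x)|+|y||\xi|\,\rho(x),
\]
so $\omega_{\psi_\xi}(r)\le\omega_\rho(r)+Tr\|\rho\|_2$ for $|\xi|\le T$. Lemma~\ref{lem:overlap}(d), applied to $\psi_\xi$ and to $\eta$, and \eqref{eq:r} give
\begin{equation}\label{eq:first}
T\sup_{|\xi|\le T}|\hat f(\xi)|\le\tfrac12\varepsilon^{4/3},\qquad\Bigl|\int\rho\,(g_r-g)\Bigr|\le\varepsilon^{4/3},\qquad\Bigl|\int\eta\,(g_r-g)\Bigr|\le\varepsilon^{4/3};
\end{equation}
the middle bound is the case $\xi=0$ of the first, as $T\ge1$. By Lemma~\ref{lem:overlap}(a), $\|f\|_2\le\Lambda(7+7)$. Lemma~\ref{lem:fourier}, \eqref{eq:first} and \eqref{eq:T} yield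
\begin{equation}\label{eq:Pf}
P(f)\le\varepsilon^{4/3}.
\end{equation}

\emph{Slab density.} As $g$ is a nonnegative integer at each point, $\mathbf 1_U=1-g+(g-1)^+$: both sides are $1$ if $g=0$ and $0$ if $g\ge1$. Therefore
\begin{equation}\label{eq:upper}
\tilde\rho\le\rho\,(\mathbf 1_U+g_r),\qquad \mathbf 1_U+g_r=1+(g_r-g)+(g-1)^+ .
\end{equation}
Since $\rho\le\Lambda\mathbf 1_B$, this gives $0\le\rho'\le\rho+f+\Lambda h$. By \eqref{eq:Pprops}, \eqref{eq:Pf} and Lemma~\ref{lem:overlap}(c), $P(\rho')\le P(\rho)+\varepsilon^{4/3}+15\Lambda\varepsilon^{4/3}$, which implies \eqref{eq:P}.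

\emph{Mass.} From $\mathbf 1_U\ge1-g$ we get $\tilde\rho\ge\rho\,(1-g)(1+g_r)=\rho+\rho\,(g_r-g)-\rho\,gg_r$. By \eqref{eq:first} and Lemma~\ref{lem:overlap}(b), $\int\tilde\rho\ge m(\rho)-\varepsilon^{4/3}-15\Lambda\varepsilon^2\ge m(\rho)-16\Lambda\varepsilon^{4/3}$. Since $\rho'=\tilde\rho-(\tilde\rho-\Lambda)^+$, \eqref{eq:m} follows.

\emph{Entropy.} Where $\tilde\rho>0$ we have $\tilde\rho=\rho(1+g_r)$ and $\tilde\rho\log\tilde\rho=\tilde\rho\log\rho+\tilde\rho\log(1+g_r)$. Bound the first term by \eqref{eq:upper} and $\log\rho\ge0$, and the second by $\log(1+g_r)\le g_r$: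
\begin{equation}\label{eq:entpoint}
\tilde\rho\log\tilde\rho\le\eta\,\bigl(1+(g_r-g)+(g-1)^+\bigr)+\rho g_r+\rho g_r^2 .
\end{equation}
Where $\tilde\rho=0$ the left side is $0$ and the right side is nonnegative, because the bracket equals $\mathbf 1_U+g_r$. So \eqref{eq:entpoint} holds everywhere. We integrate term by term. By \eqref{eq:first}, $\eta\le\Lambda\log\Lambda\le\Lambda^2$ and Lemma~\ref{lem:overlap}(c), the first term contributes at most $\Phi(\rho)+\varepsilon^{4/3}+7\Lambda^2\varepsilon^2$. By Lemma~\ref{lem:overlap}(b) the last contributes at most $15\Lambda\varepsilon^2$. The middle term is the only one of first order in $\varepsilon$. It is close to $\int\rho g$, which bounds the mass caught by the slabs, and by \eqref{eq:typical}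
\[
\int\rho g=\sum_i\int_{S_i}\rho\le w\sum_iM\rho(u_i)\le\varepsilon\,(P(\rho)+1).
\]
With \eqref{eq:first}, $\int\rho g_r\le\varepsilon(P(\rho)+1)+\varepsilon^{4/3}$. Since $\varepsilon\le1\le\Lambda$ and $1+7+15+1=24$,
\[
\int\tilde\rho\log\tilde\rho\le\Phi(\rho)+\varepsilon\,(P(\rho)+1)+24\Lambda^2\varepsilon^{4/3}.
\]
Finally, where $\tilde\rho>\Lambda$ we have $\tilde\rho\log\tilde\rho\ge\tilde\rho\log\Lambda=\Lambda\log\Lambda+(\tilde\rho-\Lambda)\log\Lambda$, and elsewhere $\rho'=\tilde\rho$. Hence $\Phi(\rho')+L\log\Lambda\le\int\tilde\rho\log\tilde\rho$, which proves \eqref{eq:Phi}.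
\end{proof}

\section{Choice of parameters and proof of Theorem~\ref{thm:A}}\label{sec:end}

The three inequalities are used in the order in which they are stated. By \eqref{eq:P} the slab density stays bounded. Then \eqref{eq:Phi} shows that the quantities $L\log\Lambda$, summed over stages of total width $j$, are of order $j$. Then \eqref{eq:m} shows that mass survives, provided $\log\Lambda$ grows much faster than $j$. The bound on $P$ is essential here: the trivial estimate $P\le\pi\Lambda$ would allow a loss of order $j\Lambda/\log\Lambda$, which does not become small as $\Lambda$ grows. The error terms $\Lambda^2\varepsilon^{4/3}$ are harmless if $\varepsilon$ is chosen after $\Lambda$, because $N$ stages with $\varepsilon=1/N$ have total width $1$ and total error $\Lambda^2N^{-1/3}$.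

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We are in the setting of Section~\ref{sec:reduction}. Put $\beta=\min(1,m_0)$.

\emph{Parameters.} For $j=1,2,\dots$ let $a_j=(5j+1)2^{j+2}/m_0$, and let $N_j$ be a positive integer with $N_j^{-1/3}\le\beta\,2^{-j}e^{-2a_j}/100$. Divide the stages $k=1,2,\dots$ into consecutive blocks, block $j$ consisting of $N_j$ stages, and for $k$ in block $j$ let $\Lambda_k=e^{a_j}$ and $\varepsilon_k=1/N_j$. Each block contributes $1$ to $\sum_k\varepsilon_k$, so this sum diverges. The $\Lambda_k$ are nondecreasing and at least $1$, and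
\begin{equation}\label{eq:errors}
\sum_k24\Lambda_k^2\varepsilon_k^{4/3}=\sum_j24\,e^{2a_j}N_j^{-1/3}\le\frac{24}{100}\,\beta\sum_j2^{-j}\le\frac\beta4 .
\end{equation}

\emph{The slabs.} Let $\mathcal F_0=\{\mathbf 1_E\}$, which is $1$-admissible. Suppose $\mathcal F_{k-1}$ is a finite family of $\Lambda_k$-admissible functions. Proposition~\ref{prop:stage} for $\mathcal F_{k-1},\Lambda_k,\varepsilon_k$ provides $r_k$, $n_k$ and normals $u_{k,1},\dots,u_{k,n_k}$. Put $\delta_k=\varepsilon_k/(3n_k)$. Stage $k$ consists of $n_k$ slabs of width $\delta_k$ with these normals. The nonempty members of $\mathcal G(u_{k,i},\delta_k)$ have width $3\delta_k=\varepsilon_k/n_k$, as the proposition requires. Let $\mathcal F_k$ be the family of all functions $\rho'$ obtained from some $\rho\in\mathcal F_{k-1}$ and some sets $S_i\in\mathcal G(u_{k,i},\delta_k)$, $1\le i\le n_k$. It is finite, and its members are $\Lambda_k$-admissible, hence $\Lambda_{k+1}$-admissible. This defines a sequence of slabs without reference to any translates, of total width $\sum_kn_k\delta_k=\frac13\sum_k\varepsilon_k=\infty$.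

\emph{The mass survives.} Fix sets $G_{k,i}\in\mathcal G(u_{k,i},\delta_k)$ for all $k,i$. Let $\rho_0=\mathbf 1_E$, let $\rho_k\in\mathcal F_k$ be the function $\rho'$ obtained from $\rho_{k-1}$ and $G_{k,1},\dots,G_{k,n_k}$, and let $L_k\ge0$ be the corresponding value of $L$. By induction $\rho_k$ vanishes outside $E$ and on all $G_{l,i}$ with $l\le k$. We have $m(\rho_0)=m_0$, $\Phi(\rho_0)=0$ and $P(\rho_0)\le\pi$. Note that $16\Lambda_k\le24\Lambda_k^2$, so \eqref{eq:errors} also bounds the sum of the error terms in \eqref{eq:P} and \eqref{eq:m}.

By \eqref{eq:P} and \eqref{eq:errors}, $P(\rho_k)\le\pi+\frac14<4$ for all $k$. Let $K$ be the last stage of block $j$, so that $\sum_{k\le K}\varepsilon_k=j$. Summing \eqref{eq:Phi} over $k\le K$, the entropies telescope, and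
\[
\Phi(\rho_K)+\sum_{k\le K}L_k\log\Lambda_k\le5j+\tfrac14 .
\]
All terms on the left are nonnegative. Keeping only the stages of block $j$, where $\log\Lambda_k=a_j$, we get
\[
\sum_{k\in\text{ block }j}L_k\le\frac{5j+1}{a_j}=m_0\,2^{-j-2},\qquad\text{hence}\qquad\sum_kL_k\le\frac{m_0}4 .
\]
By \eqref{eq:m} and \eqref{eq:errors}, $m(\rho_k)\ge m_0-\frac{m_0}4-\frac{m_0}4=\frac{m_0}2>0$ for all $k$.

So for each $k$ there is a point at which $\rho_k\ne0$; it lies in $E$ and outside all $G_{l,i}$ with $l\le k$. Every finite collection of the sets $G_{l,i}$ belongs to the first $k$ stages for some $k$, so the hypothesis of Lemma~\ref{lem:grid} holds, and no translates of the slabs cover $E$.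
\end{proof}

\begin{thebibliography}{1}

\bibitem{dual}
\emph{A Dual of Tarski's Plank Problem},
\texttt{http://www.csse.monash.edu.au/\~{}gfarr/research/slides/Pach-SlabsMonash.pdf}

\end{thebibliography}
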